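# Algebraicity of the codimension series of $M_{k,\ell}$

## The growth exponent as a first guess

Let $F$ be a field of characteristic zero. To each pair $k,\ell\ge1$ belongs an algebra $M_{k,\ell}$, and to each algebra with polynomial identities belongs a power series counting, degree by degree, how many multilinear polynomials remain independent on it. For which $(k,\ell)$ is this series algebraic? The growth rate of the coefficients suggests an answer:

*Guess. The exponent of $n$ in the growth rate decides. For $k,\ell\ge 1$ the series is algebraic exactly when $k\equiv\ell\pmod 2$.*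

We first give the words their meaning, then test the guess.

**Codimensions.** Let $F\{x\}=F\{x_1,x_2,\dots\}$ be the free associative algebra, and let $\mathrm{Id}(A)\subseteq F\{x\}$ be the ideal of polynomial identities of a PI algebra $A$. Let $V_n$ be the $n!$-dimensional space of multilinear polynomials in $x_1,\dots,x_n$. Then
$$c_n(A)=\dim\bigl(V_n/(\mathrm{Id}(A)\cap V_n)\bigr),\qquad c_0(A)=1,\qquad C_A(x)=\sum_{n\ge0}c_n(A)x^n .$$
For example, $A=F$ is commutative, so all $n!$ monomials become equal and $c_n(F)=1$.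

**Algebraic series.** A power series $f$ is algebraic over $\mathbb C(x)$ if $P(x,f)=0$ for some nonzero $P\in\mathbb C[x,y]$. For example, $\sum\binom{2n}nx^n=(1-4x)^{-1/2}$ is algebraic.

**The algebras.** Let $G=G_0\oplus G_1$ be the infinite-dimensional Grassmann algebra over $F$ with its natural $\mathbb Z_2$-grading: its generators anticommute and square to zero, $G_0$ is central, and elements of $G_1$ anticommute. $M_{k,\ell}$ consists of the block matrices $\begin{pmatrix}P&Q\\R&S\end{pmatrix}$ over $G$ with $P$ of size $k\times k$ and $S$ of size $\ell\times\ell$ with entries in $G_0$, and $Q,R$ with entries in $G_1$. We also allow $\ell=0$ and put $M_{k,0}=M_k(G_0)$. This has the same identities as $M_k(F)$: it contains $M_k(F)$, a multilinear identity survives extension of scalars to the commutative algebra $G_0$, and in characteristic zero the multilinear identities determine the rest.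

The following facts are given.

* (i) $c_n(M_{k,\ell})\sim a\,n^{-(k^2+\ell^2-1)/2}(k+\ell)^{2n}$ for some constant $a$.
* (ii) If $\sum f(n)x^n$ is algebraic and $f(n)\sim b\,n^{-g}a^n$ with complex constants $a,b$ and real $g$, then $g$ is rational, and if $g>0$ then $g$ is not an integer.
* (iii) $M_{1,1}$ has the same identities as $G\otimes G$; for $n\ge1$, $c_n(M_{1,1})=\frac12\binom{2n}n+n+1-2^n$; and $C_{M_{1,1}}$ is algebraic.

Now the tests. Write $g=(k^2+\ell^2-1)/2$.

For $(1,1)$ we have $g=\frac12$. Formula (iii) gives $1,2,6,24,100$ for $n=1,\dots,5$, so $M_{1,1}$ has no multilinear identity of degree at most $4$ and has some in degree $5$ (as $100<120$). Summing, and correcting the term $n=0$,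
$$C_{M_{1,1}}(x)=\tfrac12+\tfrac12(1-4x)^{-1/2}+\frac1{(1-x)^2}-\frac1{1-2x},$$
which is algebraic, as guessed. For $(1,2)$ we have $g=2$, and (ii) says that the series is not algebraic, as guessed. More generally, if $k\not\equiv\ell$ then $k^2+\ell^2$ is odd, $g$ is a positive integer, and (ii) applies.

The matrix algebras $M_k(F)$ also fit the idea that the exponent decides. For $k=1$, $g=0$ and $C=1/(1-x)$. For $k=2$, $g=\frac32$, and Procesi's formula (*Computing with $2\times2$ matrices*, J. Algebra 87 (1984))
$$c_n(M_2(F))=\frac1{n+2}\binom{2n+2}{n+1}-\binom n3+1-2^n\qquad(n\ge1)$$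
gives an algebraic series. For $k=3$, $g=4$ and the series is not algebraic.

The next cases are $(2,2)$ with $g=\frac72$ and $(1,3)$ with $g=\frac92$. Here the exponent test is passed, and the guess predicts algebraic series. It is wrong from here on. The source of the problem ("Review Article", http://downloads.hindawi.com/archive/2012/170697.pdf) states the following conjecture and asks for a proof or a disproof: if $k,\ell\ge1$ and $(k,\ell)\ne(1,1)$, then $C_{M_{k,\ell}}(x)$ is not algebraic. We shall prove it.

## The constant in front, and a surplus power of $\pi$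

The exponent test stops exactly at $k\equiv\ell\pmod2$: then $g$ is a half-integer, and (ii) says nothing. But (ii) ignores the constant. Suppose an algebraic series has algebraic coefficients, and its leading singular term is $C(1-Rx)^{\theta}$. Then $C$ should be an algebraic number, and the coefficients behave like $\frac{C}{\Gamma(-\theta)}n^{-\theta-1}R^n$. So if $f_n\sim b\,n^{-g}R^n$, then $g=\theta+1$, and $b\,\Gamma(1-g)=C$ must be algebraic. Lemma 5 below makes this precise. For $\binom{2n}n\sim\pi^{-1/2}n^{-1/2}4^n$ we get $b\,\Gamma(1-g)=\pi^{-1/2}\Gamma(\frac12)=1$. For $\binom{2n}n^3\sim\pi^{-3/2}n^{-3/2}64^n$ the exponent $\frac32$ is harmless, but $\pi^{-3/2}\Gamma(-\frac12)=-2/\pi$ is transcendental, so by Lemma 5 the series $\sum\binom{2n}n^3x^n$ is not algebraic.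

So we must find the constant $a$ in (i). Throughout, $k\ge1$, $\ell\ge0$,
$$s=k+\ell,\qquad g=\frac{k^2+\ell^2-1}2,\qquad N=n+1,\qquad \mathbb N_0=\{0,1,2,\dots\}.$$

**Hook shapes.** $H(k,\ell;N)=\{\lambda\vdash N:\lambda_{k+1}\le\ell\}$, the partitions that do not contain the box $(k+1,\ell+1)$. For example, $H(1,1;4)=\{(4),(3,1),(2,1,1),(1^4)\}$ and $H(2,0;4)=\{(4),(3,1),(2,2)\}$. Such a $\lambda$ is determined by its first $k$ rows and first $\ell$ columns, so
$$|H(k,\ell;N)|\le(N+1)^s.\tag{1}$$

Write $S^\lambda,\chi_\lambda,f^\lambda$ for the irreducible $S_N$-module of $\lambda$, its character and its degree, and $\lambda'$ for the conjugate partition. Put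
$$t_N=\sum_{\lambda\in H(k,\ell;N)}(f^\lambda)^2 .$$
For $(1,1)$ the shapes are hooks with $f^\lambda=\binom{N-1}i$, so $t_N=\sum_i\binom{N-1}i^2=\binom{2N-2}{N-1}$; for instance $t_4=1+9+9+1=20$.

**Theorem A.** If $k\ne\ell$ then $c_n(M_{k,\ell})=t_{n+1}(1+O(1/n))$. If $k=\ell$ then $c_n(M_{k,k})=\frac12t_{n+1}(1+O(1/n))$.

**Theorem B.** $c_n(M_{k,\ell})\sim a\,n^{-g}s^{2n}$ with
$$a=\varepsilon\sqrt2\,(2\pi)^{-(s-1)/2}\,2^{-2k\ell-(k^2+\ell^2)/2}\,s^{(k^2+\ell^2+4)/2}\prod_{j=1}^{k-1}j!\prod_{j=1}^{\ell-1}j!,$$
where $\varepsilon=1$ if $k\ne\ell$ and $\varepsilon=\frac12$ if $k=\ell$.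

**Theorem C.** If $k,\ell\ge1$ and $(k,\ell)\ne(1,1)$, then $C_{M_{k,\ell}}(x)$ is not algebraic. More generally, let $k,\ell\ge1$, $(k,\ell)\ne(1,1)$, or $\ell=0$, $k\ge3$. Then no power series $\sum f_nx^n$ with algebraic-number coefficients and $f_n\sim c\cdot c_n(M_{k,\ell})$, $c$ a nonzero algebraic number, is algebraic over $\mathbb C(x)$.

Three checks of the constant. For $(1,1)$, $a=\frac12\pi^{-1/2}$, in agreement with (iii). For $(2,0)$, $a=\pi^{-1/2}\cdot2^{-2}\cdot2^4=4\pi^{-1/2}$, in agreement with Procesi's formula, whose main term is a Catalan number $\sim4^{n+1}\pi^{-1/2}n^{-3/2}$. For $(2,2)$, $a=\frac12\sqrt2(2\pi)^{-3/2}2^{-12}4^6=\frac14\pi^{-3/2}$, and since $\Gamma(-\frac52)=-\frac8{15}\sqrt\pi$ we get $a\,\Gamma(1-g)=-\frac2{15\pi}$. This surplus $1/\pi$ refutes the guess.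

## Symmetric group facts to be used

All characters of $S_N$ are rational, and the $S^\lambda$ are defined over $\mathbb Q$.

* (R1) $FS_N=\bigoplus_\lambda I_\lambda$ with two-sided ideals $I_\lambda$ of dimension $(f^\lambda)^2$, generated by the central idempotents $e_\lambda=\frac{f^\lambda}{N!}\sum_\gamma\chi_\lambda(\gamma)\gamma$. The kernel of $FS_N$ on a module is the sum of those $I_\lambda$ for which $S^\lambda$ does not occur.
* (R2) Hook formula: $f^\lambda=N!/\prod(\text{hook lengths})$. If $\alpha$ has at most $k$ rows and $a_i=\alpha_i+k-i$, the product of its hook lengths is $\prod a_i!/\Delta(a)$, where $\Delta(a)=\prod_{i<i'}(a_i-a_{i'})$.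
* (R3) Branching: restricting to $S_{N-1}$ removes one box in all possible ways; inducing adds one box in all possible ways.
* (R4) Pieri: let $Y$ be a Young subgroup with blocks of sizes $c_1,\dots,c_m$ (possibly $0$), and take on each block the trivial or the sign character. The multiplicity of $S^\lambda$ in the induced module is the number of chains $\emptyset=\lambda^0\subset\dots\subset\lambda^m=\lambda$ in which $\lambda^i/\lambda^{i-1}$ has $c_i$ boxes and is a horizontal strip (no two boxes in one column) for a trivial block, a vertical strip (no two boxes in one row) for a sign block.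
* (R5) Murnaghan–Nakayama for an $N$-cycle: put $h_j=(N-j,1^j)$, $0\le j\le N-1$. Then $\chi_{h_j}=(-1)^j$ on $N$-cycles, $\chi_\mu=0$ there if $\mu$ is not a hook, and $f^{h_j}=\binom{N-1}j$.
* (R6) Frobenius: for conjugacy classes $K_1,K_2$ the number of $(\sigma,\tau)\in K_1\times K_2$ with $\sigma\tau=\gamma$ is $\frac{|K_1||K_2|}{N!}\sum_\mu\chi_\mu(K_1)\chi_\mu(K_2)\chi_\mu(\gamma)/f^\mu$.
* (R7) $\chi_{\lambda'}=\mathrm{sgn}\cdot\chi_\lambda$. The Kronecker coefficient $K(\lambda,\nu,\mu)=\frac1{N!}\sum_\gamma\chi_\lambda(\gamma)\chi_\nu(\gamma)\chi_\mu(\gamma)$ is symmetric in its arguments and is the multiplicity of $S^\mu$ in $S^\lambda\otimes S^\nu$.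
* (R8) Mackey: $\mathrm{Ind}_Y\alpha\otimes\mathrm{Ind}_{Y'}\beta$ is the direct sum, over double cosets $Y\gamma Y'$, of modules induced from $Y\cap\gamma Y'\gamma^{-1}$ and the product of the restricted characters.

## A signed action of $S_N$ and the supertrace

The aim of this section is to turn identities of $M_{k,\ell}$ into linear algebra in $FS_N$.

Let $|i|=0$ for $1\le i\le k$ and $|i|=1$ for $k<i\le s$. Let $V$ have basis $e_1,\dots,e_s$. For $a\in\{1,\dots,s\}^N$ write $e_a=e_{a_1}\otimes\dots\otimes e_{a_N}$ and $(a\sigma)_i=a_{\sigma(i)}$. Let $\xi_i=1$ if $|a_i|=0$, and let the $\xi_i$ with $|a_i|=1$ be distinct generators of $G$. Define a sign $\mathrm{sg}_\sigma(a)$ and an action by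
$$\xi_{\sigma(N)}\cdots\xi_{\sigma(1)}=\mathrm{sg}_\sigma(a)\,\xi_N\cdots\xi_1,\qquad e_a\cdot\sigma=\mathrm{sg}_\sigma(a)\,e_{a\sigma}.\tag{2}$$
This is a right action. First, $((a\sigma)\tau)_i=a_{\sigma(\tau(i))}$. Second, applying (2) to $\xi_i'=\xi_{\sigma(i)}$, which belongs to the word $a\sigma$, gives $\mathrm{sg}_{\sigma\tau}(a)=\mathrm{sg}_\sigma(a)\,\mathrm{sg}_\tau(a\sigma)$. For $s=2$, $k=\ell=1$, $N=2$, the transposition fixes $e_1\otimes e_1$, exchanges $e_1\otimes e_2$ and $e_2\otimes e_1$, and sends $e_2\otimes e_2$ to its negative.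

**Lemma 1.** The kernel of $FS_N\to\mathrm{End}(V^{\otimes N})$ is $\bigoplus_{\lambda\notin H(k,\ell;N)}I_\lambda$.

**Proof.** Fix how often each letter occurs. The corresponding $e_a$ are permuted transitively up to sign. The stabilizer of the line of the sorted word is a Young subgroup $Y$ with $k+\ell$ (possibly empty) blocks. It acts on this line trivially on the even blocks, where the $\xi_i$ are $1$, and by sign on the odd blocks, where distinct odd generators are permuted. So $V^{\otimes N}$ is the sum, over all block sizes, of modules $\mathrm{Ind}_Y^{S_N}(1^{\otimes k}\otimes\mathrm{sgn}^{\otimes\ell})$. We made left modules from right ones by $\sigma\mapsto\sigma^{-1}$; this preserves each $I_\lambda$, because $\chi_\lambda(\gamma^{-1})=\chi_\lambda(\gamma)$ and so $e_\lambda$ is fixed.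

By (R4), $S^\lambda$ occurs iff $\lambda$ can be built from $\emptyset$ by $k$ horizontal strips followed by $\ell$ vertical strips. A horizontal strip has at most one box in the first column, so after $k$ of them there are at most $k$ rows; then each vertical strip adds at most one box to row $k+1$. Hence $\lambda_{k+1}\le\ell$. Conversely, if $\lambda_{k+1}\le\ell$, add the rows $1,\dots,k$ one after another, then the at most $\ell$ columns of the remaining diagram from left to right. All intermediate diagrams are partitions. Now use (R1). $\square$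

**Supertrace.** For $A\in M_{k,\ell}$ put $\mathrm{str}\,A=\sum_i(-1)^{|i|}A_{ii}\in G_0$. The entries $A_{ij}$ and $B_{ji}$ both have parity $|i|+|j|$, so $A_{ij}B_{ji}=(-1)^{|i|+|j|}B_{ji}A_{ij}$, and
$$\mathrm{str}(AB)=\sum_{i,j}(-1)^{|i|}A_{ij}B_{ji}=\sum_{i,j}(-1)^{|j|}B_{ji}A_{ij}=\mathrm{str}(BA).$$
In $M_{1,1}$ this is $\mathrm{str}\begin{pmatrix}p&q\\r&t\end{pmatrix}=p-t$. The ordinary trace would not do: the products of odd entries contribute $qr'+rq'$ to $\mathrm{tr}(AB)$ and $-(qr'+rq')$ to $\mathrm{tr}(BA)$.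

For $\sigma\in S_N$ let $\mathrm{str}_\sigma(A_1,\dots,A_N)$ be the product, over the cycles $(i_1\,i_2\cdots i_r)$ of $\sigma$, of $\mathrm{str}(A_{i_1}A_{i_2}\cdots A_{i_r})$, where $\sigma(i_q)=i_{q+1}$. This is well defined, since supertraces are cyclic and lie in the commutative $G_0$.

**Lemma 2 (Razmyslov, Berele).** $\sum\alpha_\sigma\mathrm{str}_\sigma$ vanishes on $M_{k,\ell}$ iff $\sum\alpha_\sigma\sigma\in\bigoplus_{\lambda\notin H(k,\ell;N)}I_\lambda$.

**Proof.** *Reduction to matrix units.* By multilinearity we may take $A_i=y_iE_{a_ib_i}$ with $y_i\in G_{|a_i|+|b_i|}$. Reordering homogeneous factors gives $\mathrm{str}_\sigma(A_1,\dots,A_N)=\epsilon_\sigma\,y_1\cdots y_N$ with $\epsilon_\sigma\in\{0,\pm1\}$ depending only on $a,b,\sigma$. So $\epsilon_\sigma$ can be computed from one convenient choice of the $y_i$ with nonzero product.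

*The choice.* Take $y_i=\xi_i\eta_i$, where $\xi_i=1$ if $|a_i|=0$, $\eta_i=1$ if $|b_i|=0$, and otherwise these are generators of $G$, all distinct. The value is $0$ unless $b_i=a_{\sigma(i)}$ for all $i$, so assume this. A cycle then contributes
$$(-1)^{|a_{i_1}|}\xi_{i_1}\eta_{i_1}\xi_{i_2}\eta_{i_2}\cdots\xi_{i_r}\eta_{i_r}=\eta_{i_1}\xi_{i_2}\,\eta_{i_2}\xi_{i_3}\cdots\eta_{i_r}\xi_{i_1},$$
because the whole product is even, so that moving $\xi_{i_1}$ to the end costs exactly $(-1)^{|a_{i_1}|}$. This is the purpose of the sign in the supertrace.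

*Reordering.* Each pair $\eta_i\xi_{\sigma(i)}$ is even, since $|b_i|=|a_{\sigma(i)}|$, so the pairs commute with everything. Pulling even inner products through odd outer factors,
$$\mathrm{str}_\sigma(A_1,\dots,A_N)=\prod_{i=1}^N\eta_i\xi_{\sigma(i)}=\eta_1\cdots\eta_N\,\xi_{\sigma(N)}\cdots\xi_{\sigma(1)}=\mathrm{sg}_\sigma(a)\,\eta_1\cdots\eta_N\,\xi_N\cdots\xi_1 .$$
Also $y_1\cdots y_N=\pm\eta_1\cdots\eta_N\xi_N\cdots\xi_1\ne0$ with a sign independent of $\sigma$. So, up to a sign independent of $\sigma$, $\epsilon_\sigma$ is the coefficient of $e_b$ in $e_a\cdot\sigma$. Hence $\sum\alpha_\sigma\mathrm{str}_\sigma$ vanishes on $M_{k,\ell}$ iff $\sum\alpha_\sigma\sigma$ kills $V^{\otimes N}$, and Lemma 1 applies. $\square$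

## Codimensions as the rank of a Gram matrix on $N$-cycles

A polynomial identity in $n$ variables becomes an $N$-linear supertrace identity that involves only $N$-cycles. Let $\mathcal C\subset S_N$ be the set of $N$-cycles, $|\mathcal C|=(N-1)!$, and let $e=\sum_{\lambda\in H(k,\ell;N)}e_\lambda=\sum_\gamma p(\gamma)\gamma$. Thus
$$p(\gamma)=\frac1{N!}\sum_{\lambda\in H(k,\ell;N)}f^\lambda\chi_\lambda(\gamma)\in\mathbb Q,\qquad p(\gamma^{-1})=p(\gamma),\qquad p(1)=\frac{t_N}{N!}.\tag{3}$$

**Lemma 3.** For $n\ge1$, $c_n(M_{k,\ell})=\dim\mathrm{span}\{\sigma e:\sigma\in\mathcal C\}=\mathrm{rank}\,B$, where $B=\bigl(p(\sigma^{-1}\tau)\bigr)_{\sigma,\tau\in\mathcal C}$ is real symmetric.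

**Proof.** *The supertrace form is nondegenerate.* Let $X\in M_{k,\ell}$ with $\mathrm{str}(XA)=0$ for all $A\in M_{k,\ell}$. Taking $A=yE_{ij}$ with $y\in G_{|i|+|j|}$ gives $X_{ji}y=0$. If $|i|=|j|$ use $y=1$; otherwise let $y$ be a generator not occurring in $X_{ji}$. In both cases $X_{ji}=0$.

*Translation.* So $f=\sum_{\pi\in S_n}a_\pi x_{\pi(1)}\cdots x_{\pi(n)}$ is an identity iff $\sum_\pi a_\pi\,\mathrm{str}(x_{\pi(1)}\cdots x_{\pi(n)}x_N)$ vanishes on $M_{k,\ell}$. This is $\sum a_\pi\mathrm{str}_{\sigma_\pi}$ with $\sigma_\pi=(\pi(1)\cdots\pi(n)\,N)$. By Lemma 2 it vanishes iff $\sum a_\pi\sigma_\pi e=0$. Since $\pi\mapsto\sigma_\pi$ is a bijection $S_n\to\mathcal C$, the first equality follows.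

*Gram matrix.* The $\sigma e$ have rational coordinates, so the dimension may be computed over $\mathbb R$. On $\mathbb RS_N$ with the standard inner product, right multiplication by $e$ is an idempotent, and it is self-adjoint because $p(\gamma^{-1})=p(\gamma)$. Hence $\langle\sigma e,\tau e\rangle=\langle\sigma e,\tau\rangle=p(\sigma^{-1}\tau)$, and the rank of a Gram matrix is the dimension of the span. $\square$

Take $k=\ell=1$, $n=3$, $N=4$. Only $(2,2)$ is missing from $H(1,1;4)$, so $p(\gamma)=\delta_{\gamma,1}-\frac2{24}\chi_{(2,2)}(\gamma)$. Its values are $\frac56$ at the identity, $-\frac16$ on products of two disjoint transpositions, and $\frac1{12}$ on $3$-cycles. For a $4$-cycle $\sigma$, the six elements $\sigma^{-1}\tau$ are: the identity; $\sigma^{-2}$ (for $\tau=\sigma^{-1}$); and four $3$-cycles. Indeed they are even, and for $\sigma=(1\,2\,3\,4)$ the products $\sigma(12)(34)$ and $\sigma(14)(23)$ have fixed points, so are not $4$-cycles. With $S$ the matrix exchanging $\sigma$ and $\sigma^{-1}$ and $J$ the all-ones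 matrix, $B=\frac34I-\frac14S+\frac1{12}J$. The eigenvalues are $1$ once, $\frac12$ twice and $1$ three times. The rank is $6=c_3(M_{1,1})$, as it should be.

**The upper bounds in Theorem A.** Since $\sigma e\in FS_Ne$, we have $c_n\le\dim FS_Ne=t_N$. If $k=\ell$, then $H(k,k;N)$ is closed under conjugation, so by (R7) $p$ vanishes on odd permutations. Hence $FS_Ne$ is the direct sum of the span of the $\sigma e$ with $\sigma$ even, supported on even permutations, and the span of those with $\sigma$ odd. Left multiplication by a transposition exchanges the two, so each has dimension $t_N/2$. All $N$-cycles have the same sign, so $c_n\le t_N/2$.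

For the lower bound, the first attempt is to use the trace alone. $B$ is the compression to $\mathcal C$ of the orthogonal projection $x\mapsto xe$, so its eigenvalues lie in $[0,1]$, and $\mathrm{rank}\,B\ge\mathrm{tr}\,B=(N-1)!\,p(1)=t_N/N$. This is where it stops: a factor $N$ is lost, which changes the exponent, and we need the constant. In the example, $\mathrm{tr}\,B=5<6$. The remedy is to use the second moment. By Cauchy–Schwarz on the nonzero eigenvalues,
$$\mathrm{rank}\,B\ge\frac{(\mathrm{tr}\,B)^2}{\mathrm{tr}(B^2)} .$$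
In the example, $\mathrm{tr}(B^2)=1+2\cdot\frac14+3=\frac92$, and $25/\frac92=\frac{50}9>5$ forces rank $6$. We first find the size of $t_N$, which will be needed in one place of the comparison.

## Asymptotics of $t_N$

**Proposition 4.** $t_N\sim A\,N^{-g}s^{2N}$ with
$$A=\sqrt2\,(2\pi)^{-(s-1)/2}\,2^{-2k\ell-(k^2+\ell^2)/2}\,s^{(k^2+\ell^2)/2}\prod_{j=1}^{k-1}j!\prod_{j=1}^{\ell-1}j!.$$

**Proof.** For $s=1$ we have $t_N=1=A$ and $g=0$. Let $s\ge2$. Call a contribution negligible if it is $o(N^{-g}s^{2N})$.

**Step 1: discard thin shapes.** The purpose is to keep only shapes containing the $k\times\ell$ rectangle, since the other ones behave differently. Others exist only if $\ell\ge1$; they satisfy $\lambda_k\le\ell-1$, so $\lambda\in H(k-1,\ell-1;N)$. Label each entry of a standard tableau of shape $\lambda$ by its row if this is at most $k-1$, and otherwise by its column, which is then at most $\ell-1$. The entries with a given label fill the corresponding part of a row or column in increasing order, so the labelling determines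 the tableau. Thus $f^\lambda\le(s-2)^N$, and by (1) these shapes contribute at most $(N+1)^s(s-2)^{2N}$, which is negligible.

**Step 2: the hook formula.** This step writes $t_N$ as a sum over lattice points. The remaining $\lambda$ correspond to pairs of partitions $\alpha$ (at most $k$ parts) and $\beta$ (at most $\ell$ parts) with $\lambda_i=\ell+\alpha_i$ for $i\le k$ and $\lambda'_j=k+\beta_j$ for $j\le\ell$. Put $a_i=\alpha_i+k-i$, $b_j=\beta_j+\ell-j$. The rectangle box $(i,j)$ has arm $\ell+\alpha_i-j$ and leg $k+\beta_j-i$, hence hook length $a_i+b_j+1$. The other hooks are those of $\alpha$ and of $\beta'$, with products $\prod a_i!/\Delta(a)$ and $\prod b_j!/\Delta(b)$ by (R2). So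
$$f^\lambda=\frac{N!\,\Delta(a)\Delta(b)}{\prod a_i!\prod b_j!\prod_{i,j}(a_i+b_j+1)} .$$
Moreover $\sum a_i+\sum b_j=N-k\ell+\binom k2+\binom\ell2=:M$, that is, $M=N-\delta$ with $2\delta=s-(k-\ell)^2$. Let $c=(a,b)\in\mathbb N_0^s$ now run over arbitrary, unordered tuples. Those with a repetition inside $a$ or inside $b$ contribute $0$, and each shape is counted $k!\,\ell!$ times. Up to the negligible part,
$$t_N=\Bigl(\frac{N!}{M!}\Bigr)^2\frac1{k!\,\ell!}\sum_{|c|=M}\Bigl(\frac{M!}{\prod c_i!}\Bigr)^2\Phi(c),\qquad\Phi(c)=\frac{\Delta(a)^2\Delta(b)^2}{\prod_{i,j}(a_i+b_j+1)^2},\tag{4}$$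
where $|c|=\sum c_i$.

**Step 3: cut the tails.** The purpose is to restrict to $c$ near the center. Let $\mathcal T$ be the set of $c$ with $|c_i-M/s|>M^{3/5}$ for some $i$. We have $0\le\Phi(c)\le M^{k^2+\ell^2}$ and $M!/\prod c_i!\le s^M$. Under the uniform multinomial distribution each $c_i$ is binomial with parameters $M,1/s$, and Hoeffding's inequality gives $\Pr(|c_i-M/s|>M^{3/5})\le2e^{-2M^{1/5}}$. Hence
$$\sum_{c\in\mathcal T}\Bigl(\frac{M!}{\prod c_i!}\Bigr)^2\Phi(c)\le M^{k^2+\ell^2}s^{2M}\sum_{c\in\mathcal T}\frac{M!}{\prod c_i!}s^{-M}\le2s\,M^{k^2+\ell^2}s^{2M}e^{-2M^{1/5}},$$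
negligible even after multiplication by $(N!/M!)^2\sim N^{2\delta}$.

**Step 4: local estimates.** Here each central summand is replaced by a Gaussian expression. Let $c\notin\mathcal T$ and $x_i=(c_i-M/s)/\sqrt M$, so that $\sum x_i=0$ and $|x_i|\le M^{1/10}$. Let $u_i=sx_i/\sqrt M=O(M^{-2/5})$; then $c_i=\frac Ms(1+u_i)$. Since $\sum u_i=0$ and $(1+u)\log(1+u)=u+u^2/2+O(u^3)$,
$$\sum c_i\log\frac{sc_i}M=\frac Ms\sum(1+u_i)\log(1+u_i)=\frac s2\sum x_i^2+O(M^{-1/5}).$$
In Stirling's formula the powers of the base of natural logarithms cancel, $\sqrt{2\pi M}/\prod\sqrt{2\pi c_i}\sim(2\pi M)^{-(s-1)/2}s^{s/2}$ because $c_i\sim M/s$ uniformly, and $M^M/\prod c_i^{c_i}=s^M\exp(-\sum c_i\log(sc_i/M))$. So, uniformly for $c\notin\mathcal T$,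
$$\frac{M!}{\prod c_i!}=(1+o(1))(2\pi M)^{-(s-1)/2}s^{s/2}s^Me^{-\frac s2\sum x_i^2}.$$
Differences inside $a$ or inside $b$ are exactly $\sqrt M$ times differences of the $x_i$, and $a_i+b_j+1\sim2M/s$ uniformly. There are $\binom k2+\binom\ell2=\frac{k^2+\ell^2-s}2$ differences, so
$$\Phi(c)=(1+o(1))M^{(k^2+\ell^2-s)/2}\Bigl(\frac s{2M}\Bigr)^{2k\ell}\Delta(x_1,\dots,x_k)^2\Delta(x_{k+1},\dots,x_s)^2 .$$
Put
$$\varphi(x_1,\dots,x_{s-1})=e^{-s\sum_1^sx_i^2}\Delta(x_1,\dots,x_k)^2\Delta(x_{k+1},\dots,x_s)^2,\quad x_s=-\sum_{i<s}x_i,\quad J=\int_{\mathbb R^{s-1}}\varphi .$$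

**Step 5: sum to integral.** We show $\sum\varphi\sim M^{(s-1)/2}J$. The points $(x_1,\dots,x_{s-1})$ coming from $c\notin\mathcal T$ are exactly the points of a translate of $r\mathbb Z^{s-1}$, $r=M^{-1/2}$, satisfying $|x_i|\le M^{1/10}$ for $1\le i\le s$; for large $M$ the condition $c_i\ge0$ is automatic. Attach to each point $y$ of the translate the cube $y+[0,r)^{s-1}$. Let $\varphi_M$ equal $\varphi(y)$ on this cube if $y$ satisfies the bounds, and $0$ otherwise. Then $r^{s-1}\sum\varphi(y)=\int\varphi_M$, and $\varphi_M\to\varphi$ pointwise by continuity. Since $s\ge2$, $0\le\varphi(y)\le K_0e^{-|y|^2}$ for some constant $K_0$. From $|x|^2\le2|y|^2+2|x-y|^2$ we get $0\le\varphi_M(x)\le K_0e^{(s-1)r^2}e^{-|x|^2/2}$. By dominated convergence $r^{s-1}\sum\varphi(y)\to J$. Here $J>0$, since $\varphi\ge0$ is not identically zero on the hyperplane: the $\Delta$'s are invariant under a common shift.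

**Step 6: collect the powers.** As $\varphi\ge0$ and the factors $1+o(1)$ are uniform, the central sum in (4) is asymptotic to
$$(2\pi M)^{-(s-1)}s^{s+2M}M^{(k^2+\ell^2-s)/2}\Bigl(\frac s{2M}\Bigr)^{2k\ell}M^{(s-1)/2}J .$$
With $N!/M!\sim N^\delta$ and $M\sim N$, the exponent of $N$ in $t_N$ is
$$-(s-1)+\tfrac{k^2+\ell^2-s}2-2k\ell+\tfrac{s-1}2+s-(k-\ell)^2=-g,$$
and, since $s^{2M}=s^{2N-2\delta}$,
$$A=(2\pi)^{-(s-1)}s^{s-2\delta}\Bigl(\frac s2\Bigr)^{2k\ell}\frac J{k!\,\ell!}.\tag{5}$$

**Step 7: the integral.** To evaluate $J$ we remove the constraint $\sum x_i=0$. Substitute $z_i=x_i+y$ for $1\le i\le s$; the Jacobian is $s$, and $|z|^2=\sum x_i^2+sy^2$. By shift invariance of the $\Delta$'s,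
$$\int_{\mathbb R^s}e^{-s|z|^2}\Delta(z_1,\dots,z_k)^2\Delta(z_{k+1},\dots,z_s)^2dz=s\int_{\mathbb R}e^{-s^2y^2}dy\cdot J=\sqrt\pi\,J .$$
Up to sign $\Delta(z_1,\dots,z_k)$ is the determinant of the values at the $z_i$ of the monic Hermite polynomials of degrees $0,\dots,k-1$. These are orthogonal for $e^{-z^2/2}$ with squared norms $\sqrt{2\pi}\,j!$. Expanding the square of the determinant, only the $k!$ diagonal terms survive:
$$\int_{\mathbb R^k}e^{-|z|^2/2}\Delta^2dz=k!\prod_{j<k}\sqrt{2\pi}\,j!=(2\pi)^{k/2}\prod_{j=1}^kj!,$$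
and likewise for $\ell$. Rescaling by $\sqrt{2s}$ costs $(2s)^{-s/2}$ from the measure and $(2s)^{-(k^2+\ell^2-s)/2}$ from the $\Delta$'s, so
$$J=\pi^{-1/2}(2s)^{-(k^2+\ell^2)/2}(2\pi)^{s/2}\prod_{j=1}^kj!\prod_{j=1}^\ell j!.$$
Insert this in (5). Since $s-2\delta+2k\ell=k^2+\ell^2$ and $(2\pi)^{-(s-1)+s/2}\pi^{-1/2}=\sqrt2(2\pi)^{-(s-1)/2}$, the stated $A$ follows. $\square$

For $k=\ell=1$ this gives $A=\frac14\pi^{-1/2}$, in agreement with $t_N=\binom{2N-2}{N-1}$. One sees where $\pi$ comes from: Stirling gives $\pi^{-(s-1)}$, and the Gaussian integral over $s-1$ dimensions gives back $\pi^{(s-1)/2}$.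

## The second moment and Kronecker coefficients of hooks

We now prove the lower bounds in Theorem A.

**Step 1: a formula for $\mathrm{tr}(B^2)$.** The purpose is to express the second moment through hook characters. We have $\mathrm{tr}\,B=t_N/N$ and $\mathrm{tr}(B^2)=\sum_{\sigma,\tau\in\mathcal C}p(\sigma^{-1}\tau)^2$. Since $\mathcal C$ is closed under inversion, (R6) and (R5) give
$$\#\{(\sigma,\tau)\in\mathcal C^2:\sigma^{-1}\tau=\gamma\}=\frac{((N-1)!)^2}{N!}\sum_{j=0}^{N-1}\frac{\chi_{h_j}(\gamma)}{\binom{N-1}j}.$$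
Put
$$T_j=\sum_{\lambda,\nu\in H(k,\ell;N)}f^\lambda f^\nu K(\lambda,\nu,h_j).$$
By (3), $\sum_\gamma\chi_{h_j}(\gamma)p(\gamma)^2=T_j/N!$. Hence $\mathrm{tr}(B^2)=N^{-2}\sum_jT_j/\binom{N-1}j$, and the second moment inequality becomes
$$c_n\ge\frac{t_N^2}{\sum_{j=0}^{N-1}T_j/\binom{N-1}j}.\tag{6}$$
The factor $N$ has cancelled. The two extreme terms can be found exactly. As $\chi_{h_0}=1$, $T_0=t_N$. As $\chi_{h_{N-1}}=\mathrm{sgn}$, only $\nu=\lambda'$ counts, and
$$T_{N-1}=u_N:=\sum(f^\lambda)^2\quad\text{over }\lambda\in H(k,\ell;N)\cap H(\ell,k;N).$$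
For $k=\ell=1$, $N=4$: $T_0=T_3=20$, $T_1=T_2=48$, so the denominator in (6) is $40+\frac{96}3=72$, and $400/72=\frac{50}9$ as before. (To get $T_1=48$: the hooks of size $3$ carry sums $4,6,4$ of the degrees $f^\lambda$ above them inside $H(1,1;4)$, and $S^{(3,1)}$ plus the trivial module is $\mathrm{Ind}_{S_3}^{S_4}1$, so $T_1=16+36+16-20$. Then $T_2=T_1$, because here $\nu\mapsto\nu'$ preserves $H$ and exchanges $h_1$ with $h_2$.)

It remains to show that the terms $1\le j\le N-2$ are small compared with $t_N$. Two bounds are needed. We use *Schur's test*: let $(m_{\lambda\kappa})$ be a nonnegative matrix with all row and column sums at most $b$. As $2xy\le x^2+y^2$,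
$$\sum x_\lambda m_{\lambda\kappa}y_\kappa\le\tfrac b2\Bigl(\sum x_\lambda^2+\sum y_\kappa^2\Bigr).$$

**Step 2: a polynomial bound for every $j$.** *Claim 1: $T_j\le(N+1)^Dt_N$ for all $j$, with $D=2s^2+s$.* By Schur's test, $T_j\le t_N\cdot\max_\lambda\sum_{\nu}K(\lambda,\nu,h_j)$, and by (1) there are at most $(N+1)^s$ partitions $\nu\in H(k,\ell;N)$. So it suffices that each $K(\lambda,\nu,h_j)\le(N+1)^{2s^2}$. By the proof of Lemma 1, $S^\lambda$ and $S^\nu$ embed in modules induced from Young subgroups with $s$ blocks, from characters trivial or sign on each block. By (R8), the tensor product of two such modules is a sum of at most $(N+1)^{s^2}$ modules, since double cosets correspond to $s\times s$ matrices over $\mathbb N_0$ with given margins. Each summand is induced from a Young subgroup with at most $s^2$ blocks, from a character trivial or sign on each block. By (R4), the multiplicity of $S^{h_j}$ in one summand is at most the number of chains of subpartitions of $h_j$ with $s^2$ steps of prescribed sizes. Subpartitions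 of a hook are hooks (or empty), determined by size and leg length, so there are at most $N^{s^2}$ chains. The claim follows.

**Step 3: a sharp bound near the two ends.** Claim 1 is useless for $j=1$, where we divide only by $N-1$. *Claim 2: $T_j\le s^{2j}t_N$ and $T_{N-1-j}\le s^{2j}t_N$ for $0\le j\le N-1$.*

Removing the leg boxes of $h_j$ leaves a row of length $N-j$, so by (R3) $S^{h_j}\subset\mathrm{Ind}_{S_{N-j}}^{S_N}1$. Hence $K(\lambda,\nu,h_j)$ is at most the multiplicity of $S^\nu$ in $S^\lambda\otimes\mathrm{Ind}_{S_{N-j}}^{S_N}1=\mathrm{Ind}\,\mathrm{Res}_{S_{N-j}}S^\lambda$. By (R3) this is the number of ways to pass from $\lambda$ to $\nu$ by removing $j$ boxes one at a time and then adding $j$ boxes one at a time.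

A partition in the hook shape $(k,\ell)$, i.e. with $\lambda_{k+1}\le\ell$, has at most $k+\ell$ removable boxes: at most one in each row $\le k$, and at most one in each column $\le\ell$ below row $k$. It has at most $k+\ell$ addable boxes that keep it in this hook shape, for the same reason. The same numbers hold for the shape $(\ell,k)$. The partitions during removal are contained in $\lambda$, those during addition are contained in $\nu$, so they stay in the hook shape of $\lambda$, respectively $\nu$. Therefore, for $\lambda$ in $H(k,\ell;N)$ or $H(\ell,k;N)$, the sum of $K(\lambda,\nu,h_j)$ over $\nu$ in either one of these sets is at most $s^{2j}$. Schur's test gives $T_j\le s^{2j}t_N$.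

For the other end, $h_{N-1-j}=h_j'$, so by (R7) $K(\lambda,\nu,h_{N-1-j})=K(\lambda,\nu',h_j)$ and
$$T_{N-1-j}=\sum_{\lambda\in H(k,\ell;N),\ \kappa\in H(\ell,k;N)}f^\lambda f^\kappa K(\lambda,\kappa,h_j).$$
All row and column sums of this matrix are at most $s^{2j}$, and $\sum_{\kappa\in H(\ell,k;N)}(f^\kappa)^2=t_N$ by conjugation. Schur's test again gives the bound.

Claim 2 alone would not suffice either: for $j$ in the middle, $s^{2j}/\binom{N-1}j\ge(s/2)^{N-1}\ge1$ for $s\ge2$ (take $N$ odd and $j=(N-1)/2$).

**Step 4: add up.** Combine the claims: for large $N$ use Claim 2 for $1\le j\le D+1$ and for $N-1-(D+1)\le j\le N-2$, and Claim 1 for the remaining $j$, for which $\binom{N-1}j\ge\binom{N-1}{D+2}$. Then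
$$\sum_{j=1}^{N-2}\frac{T_j}{\binom{N-1}j}\le t_N\Bigl[2\sum_{j=1}^{D+1}\frac{s^{2j}}{\binom{N-1}j}+\frac{N(N+1)^D}{\binom{N-1}{D+2}}\Bigr]=O(t_N/N),$$
and (6) becomes
$$c_n\ge\frac{t_N^2}{t_N+u_N+O(t_N/N)}.\tag{7}$$

**Step 5: the sign term $u_N$.** This step separates the two cases of Theorem A. If $k=\ell$, then $u_N=t_N$ and $c_n\ge\frac12t_N(1-O(1/N))$.

Let $k\ne\ell$. The numbers $u_N,t_N$ do not change under $k\leftrightarrow\ell$ (conjugate the partitions), so to estimate $u_N/t_N$ assume $k>\ell$. Let $\lambda\in H(k,\ell;N)\cap H(\ell,k;N)$. A box of $\lambda$ in row $r>\ell$ and column $c>\ell$ has $r\le k$, because $\lambda_{k+1}\le\ell$, and $c\le\lambda_{\ell+1}\le k$. So there are at most $m=(k-\ell)^2$ such boxes. If $\ell=0$, then $u_N=0$ for $N>k^2$. If $\ell\ge1$, a standard tableau of shape $\lambda$ is determined by its entries in these boxes and, for every other entry, one of $2\ell$ labels: its row if this is $\le\ell$, otherwise its column, which is then $\le\ell$. So $f^\lambda\le(N+1)^m(2\ell)^N$, and by (1)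 $u_N\le(N+1)^{s+2m}(2\ell)^{2N}$. By Proposition 4, $t_N\sim AN^{-g}s^{2N}$ with $A>0$, and $s>2\ell$. So $u_N/t_N$ is exponentially small, and (7) gives $c_n\ge t_N(1-O(1/N))$.

With the upper bounds proved earlier, this proves Theorem A. By Theorem A and Proposition 4, $c_n\sim\varepsilon t_{n+1}\sim\varepsilon As^2n^{-g}s^{2n}$, and $a=\varepsilon As^2$ is the constant of Theorem B. $\square$

## Algebraic series have algebraic Puiseux constants

**Lemma 5.** Let $f=\sum f_nx^n$ have coefficients in $\overline{\mathbb Q}\subset\mathbb C$, be algebraic over $\mathbb C(x)$, and satisfy $f_n\sim b\,n^{-g}R^n$ with $b\in\mathbb C^*$, $g\in\mathbb R$, $R>0$. Then $g\in\mathbb Q\setminus\{1,2,3,\dots\}$ and $b\,\Gamma(1-g)\in\overline{\mathbb Q}$.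

(In this section $g$ and $R$ are as in the lemma.)

**Proof.** **Step 1: descent to $\overline{\mathbb Q}$.** We find an equation with algebraic coefficients. That $P(x,f)=0$ for $P=\sum_{i\le d,j\le e}c_{ij}x^iy^j$ is a homogeneous linear system for the finitely many $c_{ij}$, with coefficients in $\overline{\mathbb Q}$. It has a nonzero solution over $\mathbb C$, hence one over $\overline{\mathbb Q}$. Passing to an irreducible factor that vanishes at $f$, let $P\in\overline{\mathbb Q}[x,y]$ be irreducible with $P(x,f)=0$ and $d=\deg_yP\ge1$. In characteristic zero its discriminant in $y$ is a nonzero polynomial in $x$. Let $\Xi\subset\overline{\mathbb Q}$ be the finite set of zeros of the discriminant and of the leading coefficient of $P$ in $y$. The radius of convergence of $f$ is $\rho=1/R$, and $P(x,f(x))=0$ for $|x|<\rho$. Let $\zeta_1,\dots,\zeta_r$ be the points of $\Xi$ with $|\zeta_i|=\rho$.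

**Step 2: regular boundary points.** We show that $f$ extends analytically across each $x_0$ with $|x_0|=\rho$, $x_0\notin\Xi$. On a small disc $U$ around $x_0$ the roots of $P(x,\cdot)$ are $d$ analytic functions with pairwise distinct values at every point. On the convex set $U\cap\{|x|<\rho\}$ the continuous function $f$ therefore coincides with one of them.

**Step 3: expansions at the $\zeta_i$.** We show that $f$ has there a Puiseux expansion with coefficients in $\overline{\mathbb Q}$. Let $\zeta=\zeta_i$, $t=1-x/\zeta$. As $\zeta\in\overline{\mathbb Q}$, $P(\zeta(1-t),y)\in\overline{\mathbb Q}[t,y]$, and by Puiseux's theorem over the algebraically closed field $\overline{\mathbb Q}$ this polynomial in $y$ splits into linear factors over $\overline{\mathbb Q}((t^{1/q}))$ for some $q\ge1$. By Puiseux's theorem over $\mathbb C$ it has $d$ roots given by Puiseux series that converge for small $t\ne0$. A polynomial of degree $d$ has at most $d$ roots in the field $\bigcup_{q'}\mathbb C((t^{1/q'}))$, so these are the same series.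 If $|x|\le\rho$ and $x\ne\zeta$, then $|1-t|\le1$ and $t\ne0$, hence $\mathrm{Re}\,t\ge|t|^2/2>0$; we use the principal branch of $t^{1/q}$ there. For small $\eta>0$ the convex set $\{|x|<\rho,\ |t|<\eta\}$ does not meet $\Xi$; on it the $d$ roots are analytic with pairwise distinct values at every point, so $f$ equals one of them:
$$f(x)=\sum_{m\ge m_0}c_{i,m}(1-x/\zeta_i)^{m/q},\qquad c_{i,m}\in\overline{\mathbb Q}.\tag{8}$$
By Step 2 and continuity this also holds at points $x\ne\zeta_i$ of $|x|=\rho$ near $\zeta_i$. We take common $q$ and $m_0$ for all $i$.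

**Step 4: the leading singular exponent.** Let $\theta$ be the smallest number in $\frac1q\mathbb Z\setminus\mathbb N_0$ that occurs in (8) as an exponent with nonzero coefficient at some $\zeta_i$. It exists: otherwise all exponents lie in $\mathbb N_0$, $f$ extends analytically to a neighborhood of every point of $|x|=\rho$, and its radius of convergence exceeds $\rho$. Let $C_i=c_{i,q\theta}\in\overline{\mathbb Q}$; not all $C_i$ vanish.

**Step 5: the remainder is smooth on the circle.** We subtract enough terms to make the coefficients of the rest small. Fix an integer $v>\max(\theta+1,0)$ and put, for $|x|<\rho$ with principal branches,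
$$E=f-\sum_{i=1}^r\ \sum_{m_0\le m\le qv}c_{i,m}(1-x/\zeta_i)^{m/q}=\sum_nE_nx^n .$$
The functions $(1-x/\zeta_j)^{m/q}$ are analytic near every point of $|x|=\rho$ other than $\zeta_j$. So $E$ extends analytically to a neighborhood of each point of the circle other than the $\zeta_i$. Near $\zeta_i$, for $|x|\le\rho$, it is an analytic function plus $\sum_{m>qv}c_{i,m}t^{m/q}$. In $w=t^{1/q}$ the latter is a convergent power series of order $>qv$. Since $\frac d{dt}=\frac1qw^{1-q}\frac d{dw}$, each $t$-derivative lowers the order in $w$ by at most $q$, so all its derivatives of order $\le v$ tend to $0$ as $t\to0$. Hence $E$ is continuous on $|x|\le\rho$ and $\phi\mapsto E(\rho e^{i\phi})$ is $v$ times continuously differentiable and $2\pi$-periodic (a continuous function whose derivative, off a point, has a limit at the point is continuously differentiable there; iterate). Let the radius tend to $\rho$ in Cauchy's formula and integrate by parts $v$ times: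
$$\rho^nE_n=\frac1{2\pi}\int_0^{2\pi}E(\rho e^{i\phi})e^{-in\phi}d\phi=O(n^{-v}).$$

**Step 6: the coefficients of $f$.** Put $\omega_i=\rho/\zeta_i$; these are distinct and $|\omega_i|=1$. By the binomial series, $\rho^n[x^n](1-x/\zeta_i)^\kappa=\omega_i^n\binom{n-\kappa-1}n$. For $n>\kappa$ this is $0$ if $\kappa\in\mathbb N_0$, and otherwise
$$\omega_i^n\frac{\Gamma(n-\kappa)}{\Gamma(-\kappa)\Gamma(n+1)}=\omega_i^n\frac{n^{-\kappa-1}}{\Gamma(-\kappa)}(1+o(1)).$$
So exponents in $\mathbb N_0$ contribute nothing for large $n$, those greater than $\theta$ contribute $o(n^{-\theta-1})$, and so does $E$, because $v>\theta+1$. Thus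
$$\rho^nf_n=\frac{n^{-\theta-1}}{\Gamma(-\theta)}(u_n+o(1)),\qquad u_n=\sum_iC_i\omega_i^n .$$

**Step 7: comparison.** It remains to identify $\theta$ and the constant. By hypothesis
$$u_n+o(1)=\Gamma(-\theta)\,n^{\theta+1-g}(b+o(1)),\qquad\Gamma(-\theta)b\ne0.$$
The sequence $u_n$ is bounded, so $\theta+1\le g$. The averages of $|u_n|^2$ over $n\le X$ converge to $\sum|C_i|^2>0$ as $X\to\infty$, since the $\omega_i$ are distinct; so $u_n\not\to0$ and $\theta+1\ge g$. Hence $\theta=g-1$, which gives $g\in\mathbb Q\setminus\{1,2,\dots\}$, and $u_n\to L:=b\,\Gamma(1-g)$. The averages of $u_n\omega_i^{-n}$ tend to $C_i$. As $u_n\to L$, they tend to $0$ whenever $\omega_i\ne1$, so $C_i=0$ for those $i$. Since not all $C_i$ vanish, some $\omega_i=1$, and $u_n=C_i$ for all $n$. Thus $L=C_i\in\overline{\mathbb Q}$. $\square$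

## Lindemann's theorem and the proof of Theorem C

Let $k,\ell\ge1$ with $(k,\ell)\ne(1,1)$, or $\ell=0$ and $k\ge3$. In either case $s\ge3$. Let $f_n\in\overline{\mathbb Q}$ with $f_n\sim c\,c_n(M_{k,\ell})$, $c\in\overline{\mathbb Q}^{\,*}$; for the first assertion of Theorem C take $f_n=c_n(M_{k,\ell})$. By Theorem B, $f_n\sim b\,n^{-g}s^{2n}$ with $b=ca$, and all factors of $a$ other than the power of $\pi$ are algebraic, so
$$b\in\overline{\mathbb Q}^{\,*}\cdot\pi^{-(s-1)/2}.$$
Suppose that $\sum f_nx^n$ is algebraic over $\mathbb C(x)$.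

**Case $k\not\equiv\ell\pmod2$.** The exponent gives the contradiction. Here $k^2+\ell^2$ is odd and at least $5$, so $g=(k^2+\ell^2-1)/2$ is a positive integer, contradicting Lemma 5. (For $f_n=c_n$ this is fact (ii).)

**Case $k\equiv\ell\pmod2$.** The constant gives the contradiction. Now $s$ is even, so $s\ge4$, and $g=m+\frac12$ with $m=\frac{k^2+\ell^2}2-1\in\mathbb N_0$. Hence $\Gamma(1-g)=\Gamma(\frac12-m)\in\mathbb Q^*\sqrt\pi$, and Lemma 5 gives
$$b\,\Gamma(1-g)\in\overline{\mathbb Q}\cap\overline{\mathbb Q}^{\,*}\pi^{-(s-2)/2},$$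
where $(s-2)/2\ge1$ is an integer. So $\pi^{(s-2)/2}$, and hence $\pi$, would be algebraic, contradicting Lindemann's theorem. $\blacksquare$

This proves Theorem C, and with it the conjecture. Together with (iii), for $k,\ell\ge1$ the series $C_{M_{k,\ell}}$ is algebraic exactly when $k=\ell=1$. That is the case $s=2$, where the power $\pi^{-(s-2)/2}$ is trivial.

Theorem C also covers $\sum t_nx^n$, since by Theorem A and Proposition 4 $t_n\sim s^{-2}t_{n+1}\sim s^{-2}\varepsilon^{-1}c_n(M_{k,\ell})$. For $\ell=0$ it shows that $C_{M_k(F)}$ is not algebraic for $k\ge3$; together with $c_n=1$ for $k=1$ and Procesi's formula for $k=2$, quoted above, $C_{M_k(F)}$ is algebraic iff $k\le2$.
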